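\title{Patterns avoidable on graphs of bounded degree: a dichotomy}

\begin{abstract}
A vertex coloring of a graph is $p$-free, for a pattern $p$, if no path carries a
sequence of colors that matches $p$. We determine the patterns $p$ for which the
number of colors needed is bounded in terms of the maximum degree. Call $p$
rankable if its variables can be ordered so that every factor of $p$ contains its
largest variable exactly once. If $p$ has length $r$ and is not rankable, then
$O(n^{r})$ colors suffice for all graphs of maximum degree at most $n$. If $p$ is
rankable, then no number of colors suffices even for graphs of maximum degree at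
most $3$. In particular the number of colors grows polynomially in the degree
whenever it is finite for every degree, as was conjectured. The upper bound comes
from the Lov\'asz Local Lemma; the graphs of degree $3$ are built recursively, by
joining many copies of a smaller graph along randomly chosen lines.
\end{abstract}

\section{Introduction}

\subsection*{The problem}

A \emph{pattern} is a finite sequence $p=x_1x_2\cdots x_r$ of variables,
repetitions allowed; $|p|=r\ge 1$ is its length and $\mathrm{Var}(p)$ the set of
variables that occur in it. A \emph{factor} of $p$ is a block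
$x_ix_{i+1}\cdots x_j$ of consecutive letters. A finite sequence $s$
\emph{matches} $p$ if it can be divided into non-empty blocks
$s=B_1B_2\cdots B_r$ such that $B_i=B_j$ whenever $x_i=x_j$. Distinct variables
are allowed to receive equal blocks.

Graphs are finite and simple, $\Delta(G)$ is the maximum degree of $G$, and a path
is a sequence $v_1v_2\cdots v_N$ of distinct vertices in which consecutive
vertices are adjacent. A coloring $\chi$ of the vertices of $G$ is
\emph{$p$-free} if there is no path whose color sequence
$\chi(v_1)\chi(v_2)\cdots\chi(v_N)$ matches $p$. The \emph{pattern chromatic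
number} $\pi_p(G)$ is the least number of colors in a $p$-free coloring of $G$,
and $\pi_p(G)=\infty$ if there is none. Put
\[
\pi_p(n)=\sup\{\pi_p(G):\Delta(G)\le n\}\qquad(n\ge1),
\]
which is $\infty$ if the numbers $\pi_p(G)$ are unbounded or one of them is
infinite. The function $\pi_p(n)$ is non-decreasing, and $p$ is called
\emph{avoidable on graphs} if $\pi_p(n)<\infty$ for every $n\ge1$.

The simplest cases show what these definitions measure.
\begin{itemize}
\item If no variable is repeated in $p$, every path with $r$ vertices matches
$p$, whatever the colors, and $\pi_p(2)=\infty$.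
\item For $p=aba$, color a path $v_1\cdots v_{2K+1}$ with $K$ colors. Two of the
vertices $v_1,v_3,\dots,v_{2K+1}$ have the same color, and the subpath between
them matches $aba$. Again $\pi_p(2)=\infty$.
\item For $p=aa$, no path may carry the same color sequence twice in a row; paths
with two vertices already force the coloring to be proper.
\item For any $p$ with $r\ge2$, any $r$ vertices of one color in the complete graph
$K_{n+1}$ form a path that matches $p$ with blocks of length one. So
$\pi_p(n)\ge (n+1)/(r-1)$: the growth is at least linear.
\item If $q$ is a factor of $p$, a path matching $p$ contains a subpath matching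
$q$, so $\pi_p(n)\le\pi_q(n)$.
\end{itemize}
Theorem~1 of \cite{source}, which extends a result of Alon et al., states that if
every variable occurs in $p$ at least $m\ge2$ times, then
\begin{equation}\label{eq:known}
\pi_p(G)\le c_0\,\Delta(G)^{m/(m-1)}
\end{equation}
for every graph $G$ with $\Delta(G)\ge1$, where $c_0$ is an absolute constant. The
following conjecture is posed in \cite{source}.

\begin{quote}
\textbf{Conjecture.} \emph{For every pattern $p$ that is avoidable on graphs there
is a constant $k$ such that $\pi_p(n)=O(n^k)$.}
\end{quote}

Avoidability is a qualitative property, and its definition gives no control on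
the rate at which $\pi_p(n)$ grows. The conjecture would follow from
\eqref{eq:known} if every avoidable pattern had a factor in which all variables
are repeated, and the examples above are consistent with that guess. The guess is
wrong, as we shall see for $p=aba\,c\,bab$, but it is wrong in a way that points
to the correct classification.

\subsection*{The counting heuristic}

Color a graph of maximum degree $n$ at random with $K$ colors. Fix lengths
$\ell_x\ge1$ for the blocks of the variables, that is, a map
$\ell\colon\mathrm{Var}(p)\to\mathbb Z_{>0}$. For a factor $q$ of $p$ in which $x$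
occurs $m_x(q)$ times put
\[
|q|_\ell=\sum_{x\in\mathrm{Var}(q)}m_x(q)\,\ell_x,\qquad
s_\ell(q)=\sum_{x\in\mathrm{Var}(q)}\bigl(m_x(q)-1\bigr)\ell_x .
\]
A match of $q$ with these block lengths occupies $|q|_\ell$ vertices, and the
colors of $s_\ell(q)$ of them are forced by the others. About $n^{|q|_\ell}$ paths
of that size pass through a vertex and each matches with probability
$K^{-s_\ell(q)}$, so one expects to exclude these matches with roughly
$K=n^{|q|_\ell/s_\ell(q)}$ colors. To destroy the matches of $p$ with block
lengths $\ell$ it is enough to destroy those of one factor $q$, and \emph{the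
factor may depend on $\ell$}. In $aba\,c\,bab$ we forbid $aba$ when
$\ell_b\le\ell_a$ and $bab$ when $\ell_a\le\ell_b$; in both cases at least a third
of the colors are forced, although neither factor can be forbidden for all
lengths. Choosing the best factor for each $\ell$ and then the worst $\ell$ leads
to the exponent
\[
\theta(p)=\sup_{\ell}\ \min_{q:\ s_\ell(q)>0}\ \frac{|q|_\ell}{s_\ell(q)}\ \in[1,\infty],
\]
where $q$ runs over the factors of $p$ and $\min\emptyset=\infty$.

The heuristic breaks down when $\theta(p)=\infty$, that is, when lengths can be
chosen so that in every factor the repeated blocks are negligible. This happens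
if the lengths grow rapidly along some order of the variables and every factor is
dominated by one long block that is not repeated.

\begin{definition}\label{def:rank}
A linear order on $\mathrm{Var}(p)$ \emph{ranks} $p$ if every non-empty factor of
$p$ contains its largest variable exactly once. The pattern $p$ is
\emph{rankable} if some order ranks it.
\end{definition}

The order $a<b<c$ ranks $aba$, $abcba$ and $abacaba$. No order ranks $aa$. No order
ranks $aba\,c\,bab$, since the factor $aba$ requires $a<b$ and the factor $bab$
requires $b<a$.

\subsection*{Results}

\begin{theorem}\label{thm:main}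
Let $p$ be a pattern of length $r\ge1$.
\begin{enumerate}
\item[(1)] If $p$ is not rankable, then $\theta(p)\le r$ and
$\pi_p(n)\le\bigl\lceil(4e^2r^2\,r!\;n)^{\theta(p)}\bigr\rceil$ for all $n\ge1$.
In particular $\pi_p(n)=O(n^r)$.
\item[(2)] If $p$ is rankable, then $\pi_p(3)=\infty$ and $\theta(p)=\infty$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:equiv}
For a pattern $p$ the following are equivalent: \textup{(a)} $p$ is avoidable on
graphs; \textup{(b)} $\pi_p(3)<\infty$; \textup{(c)} $p$ is not rankable;
\textup{(d)} $\theta(p)<\infty$; \textup{(e)} $\pi_p(n)=O(n^{|p|})$. In particular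
the Conjecture holds with $k=|p|$, and even with $k=\theta(p)$.
\end{corollary}

\begin{proof}
(a) implies (b) by definition, and (b) implies (c) by Theorem~\ref{thm:main}(2).
By Theorem~\ref{thm:main}(1), (c) implies (d), (e) and
$\pi_p(n)=O(n^{\theta(p)})$. If (e) holds, then $\pi_p(n)$ is finite for all large
$n$, hence for all $n$ by monotonicity, which is (a). Finally (d) implies (c) by
Theorem~\ref{thm:main}(2).
\end{proof}

Thus for every pattern either $\pi_p(n)=O(n^{|p|})$, or $\pi_p(n)=\infty$ for all
$n\ge3$. Avoidability on graphs is decided by the graphs of maximum degree at most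
$3$, and it can be tested by trying the finitely many orders of the variables. We
do not claim that the exponent $\theta(p)$ is optimal.

Section~\ref{sec:ranked} proves the statements about $\theta(p)$, and
Section~\ref{sec:upper} turns the heuristic into a proof of the upper bound. The
rest of the paper proves $\pi_p(3)=\infty$ for rankable $p$:
Section~\ref{sec:graphs} introduces the graphs, Section~\ref{sec:small} treats the
smallest case by hand and formulates the inductive statement,
Section~\ref{sec:lemmas} contains two lemmas on product measures, and
Section~\ref{sec:induction} carries out the induction. We write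
$[n]=\{1,\dots,n\}$, a \emph{$K$-coloring} is any map from the vertices to $[K]$,
and we use the inequality $N^r\le r!\,e^N$, which is one term of the exponential
series.

\section{Ranked words and the exponent $\theta(p)$}\label{sec:ranked}

Once an order of the variables is fixed, we call a word in the variables
\emph{ranked} if the order ranks it; the empty word counts as ranked. The upper
bound uses the obstruction to being ranked, and the lower bound uses the
recursive structure of ranked words.

\begin{lemma}\label{lem:ranked}
Fix a linear order on the variables.
\begin{enumerate}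
\item[(i)] If a word is not ranked, it has a factor $zwz$, where $z$ is a variable
and all letters of the possibly empty word $w$ are smaller than $z$.
\item[(ii)] A non-empty ranked word with largest variable $z$ has the form
$w'zw''$, where $w'$ and $w''$ are ranked words, possibly empty, all of whose
letters are smaller than $z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Some factor contains its largest variable $z$ at least twice. Between two
consecutive occurrences of $z$ in that factor all letters are different from $z$
and not larger than $z$. (ii) The word is a factor of itself, so $z$ occurs in it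
once; $w'$ and $w''$ are ranked because their factors are factors of the word.
\end{proof}

\begin{lemma}\label{lem:theta}
Let $|p|=r$. If $p$ is not rankable, then $\theta(p)\le r$. If $p$ is rankable,
then $\theta(p)=\infty$.
\end{lemma}

\begin{proof}
Let $p$ be not rankable and let $\ell$ be given. Order the variables so that
$\ell$ is non-decreasing, breaking ties arbitrarily. This order does not rank $p$,
so Lemma~\ref{lem:ranked}(i) gives a factor $q=zwz$ in which every letter $x$ has
$\ell_x\le\ell_z$. Then $|q|_\ell\le r\ell_z$, and $s_\ell(q)\ge\ell_z$ since $z$
occurs twice. So the minimum in the definition of $\theta(p)$ is at most $r$ for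
every $\ell$.

Let $p$ be ranked by $y_1<\dots<y_d$, let $t$ be a positive integer and put
$\ell_{y_j}=t^j$. Let $q$ be a factor with $s_\ell(q)>0$ and largest variable
$y_j$. Then $|q|_\ell\ge t^j$. As $y_j$ occurs once in $q$, only smaller variables
contribute to $s_\ell(q)$, so $s_\ell(q)\le rt^{j-1}$. The minimum for this $\ell$
is therefore at least $t/r$ (or $\infty$, if there is no such $q$), and $t$ is
arbitrary.
\end{proof}

\begin{example}\label{ex:theta}
Suppose every variable occurs in $p$ at least $m\ge2$ times. Then $p$ is not
rankable, since its largest variable in any order is repeated. From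
$m_x(p)\le\frac{m}{m-1}(m_x(p)-1)$ we get $|p|_\ell\le\frac m{m-1}s_\ell(p)$ for
all $\ell$, so $\theta(p)\le m/(m-1)$. Theorem~\ref{thm:main}(1) thus recovers the
exponent in \eqref{eq:known}, with a constant that depends on $p$.
\end{example}

\begin{example}\label{ex:abacbab}
Let $p=aba\,c\,bab$. No factor of $p$ has all its variables repeated: $c$ occurs
once in $p$, and each non-empty factor of $aba$ or $bab$ has a variable that
occurs once. So \eqref{eq:known} applies to no factor of $p$. Nevertheless
$\theta(p)=3$, and $\pi_p(n)=O(n^3)$ by Theorem~\ref{thm:main}(1). Indeed, the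
factors $aba$ and $bab$ have ratios $2+\ell_b/\ell_a$ and $2+\ell_a/\ell_b$, one
of which is at most $3$. For $\ell_a=\ell_b=1$, $\ell_c=12$ both ratios equal $3$,
no other factor without $c$ has $s_\ell(q)>0$, and a factor with $c$ has
$|q|_\ell\ge12$ and $s_\ell(q)\le4$.
\end{example}

\section{The upper bound}\label{sec:upper}

We use the Lov\'asz Local Lemma in its general form. Let $E_1,\dots,E_k$ be events,
and for each $i$ let $\Gamma(i)\subseteq[k]\setminus\{i\}$ be such that $E_i$ is
mutually independent of the events $E_j$ with $j\notin\Gamma(i)\cup\{i\}$. If
there are numbers $x_i\in(0,1)$ with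
$\Pr(E_i)\le x_i\prod_{j\in\Gamma(i)}(1-x_j)$ for all $i$, then with positive
probability no $E_i$ occurs.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $p$ be not rankable. By Lemma~\ref{lem:theta}, $\theta=\theta(p)\le r$. Let
$\Delta(G)\le n$ and $K=\lceil(4e^2r^2r!\,n)^\theta\rceil$, so that
$K^{1/\theta}\ge4e^2r^2r!\,n$. Color the vertices of $G$ independently and
uniformly with $K$ colors.

We cannot afford to forbid all matches of all factors, only those in which a
fraction at least $1/\theta$ of the colors is forced. For a path
$P=v_1\cdots v_N$ with $N\ge2$ (a path and its reverse are counted separately) let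
$E_P$ be the event that for some factor $q$ of $p$ and some lengths $\ell$ on
$\mathrm{Var}(q)$ with
\begin{equation}\label{eq:pair}
|q|_\ell=N\qquad\text{and}\qquad s_\ell(q)\ge N/\theta,
\end{equation}
the color sequence of $P$ matches $q$ with block lengths $\ell$.

\emph{If no $E_P$ occurs, the coloring is $p$-free.} Suppose a path matches $p$,
and let $\ell_x$ be the length of the block of $x$. By the definition of
$\theta<\infty$ there is a factor $q$ with $s_\ell(q)>0$ and
$|q|_\ell/s_\ell(q)\le\theta$. The blocks of $q$ form a subpath $P$ with
$N=|q|_\ell$ vertices, $N\ge2$ because some variable is repeated in $q$, and $E_P$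
occurs.

\emph{The probability of $E_P$.} Fix $(q,\ell)$ satisfying \eqref{eq:pair}. The
lengths cut $P$ into blocks. Condition on the colors in the blocks at the first
occurrences of the variables. A match prescribes the color of each of the
remaining $s_\ell(q)$ vertices, and these are colored independently because the
vertices of a path are distinct. So the probability of a match is
$K^{-s_\ell(q)}\le K^{-N/\theta}$. There are at most $r^2$ non-empty factors $q$
and for each at most $N^r$ maps $\ell$ with values in $[N]$. Hence
\[
\Pr(E_P)\le r^2N^rK^{-N/\theta}\le r^2\,r!\,e^NK^{-N/\theta}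
\le\Bigl(\frac{r^2\,r!\,e}{K^{1/\theta}}\Bigr)^{N}\le(4en)^{-N}.
\]

\emph{The local condition.} The event $E_P$ depends only on the colors of the
vertices of $P$, so it is mutually independent of the events $E_{P'}$ with $P'$
disjoint from $P$. A path $P'$ with $N'$ vertices that meets $P$ is specified by a
common vertex ($N$ choices), its position in $P'$ ($N'$ choices), and the other
$N'-1$ vertices, each chosen among the at most $n$ neighbors of a vertex chosen
earlier. So there are at most $NN'n^{N'-1}$ such paths. Put
$x_P=(4n)^{-N}\le\frac12$ for a path with $N$ vertices. We have $1-x\ge e^{-2x}$ on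
$[0,\frac12]$, since $\ln(1-x)+2x$ is concave and non-negative at both ends, and
$\sum_{j\ge1}j4^{-j}=\frac{1/4}{(1-1/4)^2}=\frac49$. Therefore
\[
x_P\prod_{P'\cap P\neq\emptyset}(1-x_{P'})
\ge(4n)^{-N}\exp\Bigl(-2N\sum_{N'\ge2}\frac{N'n^{N'-1}}{(4n)^{N'}}\Bigr)
\ge(4n)^{-N}e^{-\frac89N}\ge(4en)^{-N}\ge\Pr(E_P).
\]
As $G$ is finite there are finitely many events, and by the Local Lemma some
$K$-coloring avoids them all. Since $\theta\le r$, also $K=O(n^r)$.
\end{proof}

\section{Hubs, lines and routes}\label{sec:graphs}

Let $p$ be ranked by $y_1<\dots<y_d$. For every $K$ we need a graph of maximum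
degree at most $3$ in which every $K$-coloring has a path matching $p$. The graph
will have $d$ kinds of tracks, one for each variable, and the block of $y_j$ will
be a trip along a track of kind $j$. Tracks meet at junctions, where a path can
either continue on its track or change to any other. A single vertex cannot serve
as a junction of $d$ tracks when the degree is $3$, so we use a small graph.

Fix $d\ge1$. Let $H$ be the graph with the $4d$ vertices
$\alpha_j,\beta_j,u_j,v_j$ $(1\le j\le d)$ and the edges
\[
u_ju_{j+1},\ v_jv_{j+1}\ \ (1\le j<d),\qquad u_1v_1,\qquad
\alpha_ju_j,\ \beta_jv_j,\ \alpha_j\beta_j\ \ (1\le j\le d);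
\]
see Figure~\ref{fig:hub}. The vertices $u_j,v_j$ have degree at most $3$, and
$\alpha_j,\beta_j$ have degree $2$, which leaves room for one more edge at each of
them: $\alpha_j$ is the entrance and $\beta_j$ the exit of track $j$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.15,
  every node/.style={circle,draw,inner sep=1pt,minimum size=6mm,font=\small}]
\foreach \j in {1,2,3}{
  \node (u\j) at (0,\j) {$u_{\j}$};
  \node (a\j) at (1.5,\j) {$\alpha_{\j}$};
  \node (b\j) at (3,\j) {$\beta_{\j}$};
  \node (v\j) at (4.5,\j) {$v_{\j}$};
  \draw (u\j)--(a\j)--(b\j)--(v\j);
  \draw[dashed] (a\j)--(0.8,\j+0.5);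
  \draw[dashed] (b\j)--(3.7,\j+0.5);
}
\draw (u2)--(u3);
\draw[line width=1.8pt] (a2)--(u2)--(u1);
\draw[line width=1.8pt] (u1) to[bend right=30] (v1);
\draw[line width=1.8pt] (v1)--(v2)--(v3)--(b3);
\draw[line width=1.8pt,dashed] (a2)--(0.8,2.5);
\draw[line width=1.8pt,dashed] (b3)--(3.7,3.5);
\end{tikzpicture}
\caption{The graph $H$ placed at one hub, for $d=3$ (solid edges). The dashed edge
at $\alpha_j$ comes from $\beta_j$ at the previous hub of the level-$j$ line, and
the dashed edge at $\beta_j$ goes to $\alpha_j$ at the next hub of that line. The
thick path arrives along the level-$2$ line and leaves along the level-$3$ line;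
its incoming step ends at $u_1$ and its outgoing step begins at $v_1$.}
\label{fig:hub}
\end{figure}

\begin{definition}\label{def:system}
Let $0\le k\le d$. A \emph{system of level $k$} is a finite non-empty set $X$ of
\emph{hubs} together with, for each $j\in[k]$, a partition of $X$ into sequences
of distinct hubs, called \emph{lines of level $j$}; so each hub lies on exactly
one line of each level $j\le k$. The \emph{graph} of the system has vertex set
$X\times H$. It has a copy of $H$ on $\{x\}\times H$ for each hub $x$, with
vertices written $\alpha_j(x)$ and so on, and an edge $\beta_j(x)\alpha_j(x')$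
whenever $x'$ immediately follows $x$ on a line of level $j$.
\end{definition}

Each $\alpha_j(x)$ and each $\beta_j(x)$ gains at most one edge, so the graph of a
system has maximum degree at most $3$.

Let $(z_1,\dots,z_m)$ be a line of level $j$ and let $i<i'$. The
\emph{$j$-step} from $z_i$ to $z_{i'}$ is the path that visits
\[
v_1,\dots,v_j,\beta_j\text{ at }z_i;\qquad
\alpha_j,\beta_j\text{ at each of }z_{i+1},\dots,z_{i'-1};\qquad
\alpha_j,u_j,\dots,u_1\text{ at }z_{i'} .
\]
Every step begins at a vertex $v_1$ and ends at a vertex $u_1$, whatever its level.
This is the reason for the shape of $H$: a change of tracks always passes through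
the edge $u_1v_1$, the boundary between two blocks will be placed there, and so
the vertices of a step do not depend on the levels of the steps before and after
it. We shall use that a $j$-step contains vertices $v_\ast$ only at its starting
hub, vertices $u_\ast$ only at its final hub, and $\alpha_{j'},\beta_{j'}$ only
for $j'=j$.

\begin{definition}\label{def:route}
A \emph{route} for a non-empty word $y_{j_1}\cdots y_{j_\rho}$ is a sequence of
pairwise distinct hubs $h_0,\dots,h_\rho$ together with a $j_s$-step from
$h_{s-1}$ to $h_s$ for each $s\in[\rho]$, these steps being pairwise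
vertex-disjoint. The hubs $h_0$ and $h_\rho$ are its \emph{ends}.
\end{definition}

The $s$-th step ends at $u_1(h_s)$, the next one begins at $v_1(h_s)$, and these
vertices are adjacent; so the steps of a route concatenate to a path. If in a
colored system all steps of a route for $p$ that have the same level also have the
same color word, this path matches $p$, with the steps as blocks.

\section{The word $y_1y_2y_1$ and the inductive statement}\label{sec:small}

The pattern $aba$ already appears on a long path, but finding a \emph{route} for
$y_1y_2y_1$ whose two $1$-steps have the same color word shows the mechanism that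
works in general. Here $d=2$ and $H$ has $8$ vertices.

Given $K$, choose $M>eK^8$, so that $M!\ge(M/e)^M>K^{8M}$. Let $m=M!$ and let
$\pi_1,\dots,\pi_m$ be all permutations of $[M]$. Take the hub set
$[m]\times[M]$, the \emph{rows} $((i,1),\dots,(i,M))$ as lines of level $1$, and
the sequences $((1,\pi_1(\lambda)),\dots,(m,\pi_m(\lambda)))$, $\lambda\in[M]$, as
lines of level $2$. Consider any $K$-coloring. A row has $8M$ vertices and can be
colored in $K^{8M}<m$ ways, so two rows $i_1<i_2$ are colored identically. The
permutations $\pi_{i_1}\neq\pi_{i_2}$ have the same sum of values, so there is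
$\lambda$ with $x':=\pi_{i_1}(\lambda)>\pi_{i_2}(\lambda)=:x$. Take
\[
(i_1,x)\ \xrightarrow{\ 1\ }\ (i_1,x')\ \xrightarrow{\ 2\ }\ (i_2,x)\
\xrightarrow{\ 1\ }\ (i_2,x').
\]
The $1$-steps lie in different rows. The $2$-step meets row $i_1$ in
$v_1,v_2,\beta_2$ at $(i_1,x')$, where the first step uses $\alpha_1,u_1$; it meets
row $i_2$ in $\alpha_2,u_2,u_1$ at $(i_2,x)$, where the last step uses
$v_1,\beta_1$. So this is a route, and its two $1$-steps run from position $x$ to
position $x'$ in identically colored rows.

The inequality $M!>K^{8M}$ is the heart of the matter. The coloring has $K^8$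
choices per hub, a number that does not grow with $M$, while the way in which the
level-$2$ lines cross a row has about $M/e$ choices per hub. The coloring has too
little information to tell the rows apart according to how they are crossed.

\begin{remark}\label{rem:grid}
The permutations are needed. If all $\pi_i$ are replaced by the identity, a route
for $y_1y_2y_1$ has the form $(i_1,x),(i_1,x'),(i_2,x'),(i_2,x'')$ with
$x<x'<x''$. Let $\chi$ be an $aa$-free coloring of the path $1,2,\dots,M$; by
Theorem~\ref{thm:main}(1) the number of colors can be bounded independently of
$M$. Give all vertices at the hub $(i,x)$ the color $\chi(x)$. A $1$-step has two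
vertices at each hub it visits, so if the two $1$-steps had equal color words,
then $\chi(x)\cdots\chi(x'-1)=\chi(x')\cdots\chi(x''-1)$, a match of $aa$.
\end{remark}

For a general ranked word Lemma~\ref{lem:ranked}(ii) suggests an induction on the
level. Write $w=w'y_kw''$, find two identically colored copies of a system of
level $k-1$, take a route for $w'$ in the first and a route for $w''$ in the
second, and join them by a $k$-step. The routes for $w'$ and $w''$ must use the
same color words $w_1,\dots,w_{k-1}$, so the induction has to provide one list of
color words that serves many words at once; we ask that it serve all ranked words.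
This creates three demands that the example did not meet.
\begin{enumerate}
\item[(A)] The $k$-step has to go from the last hub $x_1$ of the route for $w'$ to
the first hub $x_2$ of the route for $w''$, and these positions are given in
advance, for many pairs $(w',w'')$. A hub lies on only one line of level $k$, so
two fixed copies cannot realize all pairs $(x_1,x_2)$. We replace each row by a
large \emph{group} of copies and use different, identically colored copies for
different pairs.
\item[(B)] All these $k$-steps must have the same color word $w_k$. So the lines
used must be colored identically along their whole length.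
\item[(C)] By (B), all starting hubs $x_1$ are colored alike, so they cannot range
over the whole copy, only over a subset $D$ that the coloring influences. The best
we can hope for is that $D$ has positive density. The inductive hypothesis must
therefore supply routes with ends in an arbitrary dense set of hubs.
\end{enumerate}
This leads to the following statement, in which $d$, $H$ and the order
$y_1<\dots<y_d$ are fixed.

\begin{proposition}\label{prop:routes}
Let $0\le k\le d$. For all $K\ge1$ and $\delta\in(0,1]$ there is a system of level
$k$, with hub set $X$, such that for every $K$-coloring of its graph and every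
$S\subseteq X$ with $|S|\ge\delta|X|$ there are non-empty color words
$w_1,\dots,w_k$ with the following property: every non-empty ranked word
$y_{j_1}\cdots y_{j_\rho}$ over $y_1,\dots,y_k$ has a route with both ends in $S$
whose $s$-th step has color word $w_{j_s}$ for every $s\in[\rho]$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2), assuming
Proposition~\ref{prop:routes}]
Let $p$ be rankable with $d$ variables, named so that $y_1<\dots<y_d$ ranks $p$.
For any $K$, the proposition with $k=d$, $\delta=1$, $S=X$ gives a graph $G$ with
$\Delta(G)\le3$ in which every $K$-coloring has a route for $p$ whose steps of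
level $j$ all have color word $w_j$. Its path matches $p$, so $\pi_p(G)>K$. Hence
$\pi_p(3)=\infty$, and $\theta(p)=\infty$ by Lemma~\ref{lem:theta}.
\end{proof}

\section{Two lemmas on product measures}\label{sec:lemmas}

In the inductive step a line of level $k$ meets each of $m$ groups in one hub, and
what we record about that hub, namely the coloring of its copy and its position
in the copy, is an element of a finite set $A$. A line thus has a \emph{profile}
in $A^m$. Demands (A)--(C) ask for a set of identically colored lines whose
profiles, in two coordinates, fill a rectangle with large sides. We obtain this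
in two stages: random lines force the set of profiles to have measure at least
$\delta_0^m$ for a constant $\delta_0$, and a set of such measure contains a box
with large sides in many coordinates.

\subsection*{Random lines}

The first lemma replaces the inequality $M!>K^{8M}$ of
Section~\ref{sec:small}. In the application the sets $W_i$ are the groups, and the
members of $\mathcal F$ come from the colorings, with $Q$ choices per hub.

\begin{lemma}\label{lem:lines}
Let $A$ be a finite set, $m,L,Q$ positive integers, $\delta\in(0,1]$ and
$\delta_0=(8Q)^{-2/\delta}$, and assume
\begin{equation}\label{eq:L}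
4^{L}>2^{|A|^m}(L+1)^{|A|m}.
\end{equation}
Let $W_1,\dots,W_m$ be sets of size $L$ and let $\mathcal F$ be a family of at
most $Q^{Lm}$ tuples $f=(f_1,\dots,f_m)$ of maps $f_i\colon W_i\to A$. For
$f\in\mathcal F$ let $\nu^f_i$ be the distribution of $f_i(h)$ for uniform
$h\in W_i$, and let $\nu^f=\nu^f_1\otimes\dots\otimes\nu^f_m$. Then there are
bijections $\pi_i\colon[L]\to W_i$ such that, with
$a^f(\lambda)=\bigl(f_1(\pi_1(\lambda)),\dots,f_m(\pi_m(\lambda))\bigr)$,
\[
\nu^f\bigl(\{a^f(\lambda):\lambda\in\Lambda\}\bigr)\ge\delta_0^{\,m}
\qquad\text{for all }f\in\mathcal F\text{ and all }\Lambda\subseteq[L]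
\text{ with }|\Lambda|\ge\delta L/2 .
\]
\end{lemma}

\begin{proof}
Let the $\pi_i$ be independent uniformly random bijections. Fix $f$, a set
$\Lambda$ with $|\Lambda|\ge\delta L/2$, and $R\subseteq A^m$ with
$\nu^f(R)<\delta_0^m$. We bound the probability that $a^f(\lambda)\in R$ for all
$\lambda\in\Lambda$. The profiles of different $\lambda$ are not independent, so
we compare them with independent ones.

Fix $i$ and let $n_\omega=|f_i^{-1}(\omega)|=L\nu_i^f(\omega)$ for $\omega\in A$.
Each sequence in $A^L$ that contains every $\omega$ exactly $n_\omega$ times
arises as $(f_i(\pi_i(\lambda)))_{\lambda\in[L]}$ from exactly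
$\prod_\omega n_\omega!$ bijections, so this random sequence is uniform among
such sequences. Let $b_i(\lambda)$, $i\in[m]$, $\lambda\in[L]$, be independent
with $b_i(\lambda)$ distributed as $\nu_i^f$, and let $F_i$ be the event that
$(b_i(\lambda))_\lambda$ has the counts $(n_\omega)$. All sequences with these
counts are equally likely, so conditioned on $F_i$ the sequence
$(b_i(\lambda))_\lambda$ has the same uniform law. Moreover
$\Pr(F_i)\ge(L+1)^{-|A|}$ by \cite[Theorem~11.1.4]{CT}. The reason is that there
are at most $(L+1)^{|A|}$ count vectors and $(n_\omega)$ is a most likely one: if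
$(n'_\omega)$ has positive probability, then $n'_\omega=0$ whenever $n_\omega=0$,
and by $a!/b!\le a^{a-b}$ $(a\ge1,\ b\ge0)$ the ratio of its probability to
$\Pr(F_i)$ is
\[
\prod_{n_\omega>0}\frac{n_\omega!}{n'_\omega!}
\Bigl(\frac{n_\omega}{L}\Bigr)^{n'_\omega-n_\omega}
\le\prod_{n_\omega>0}L^{\,n_\omega-n'_\omega}=1 .
\]
By independence over $i$, the family $(a^f(\lambda))_\lambda$ has the law of
$(b(\lambda))_\lambda$, $b(\lambda)=(b_1(\lambda),\dots,b_m(\lambda))$,
conditioned on $F_1\cap\dots\cap F_m$, an event of probability at least
$(L+1)^{-|A|m}$. The $b(\lambda)$ are independent with law $\nu^f$, so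
\[
\Pr\bigl(a^f(\lambda)\in R\ \ \forall\lambda\in\Lambda\bigr)
\le(L+1)^{|A|m}\nu^f(R)^{|\Lambda|}
\le(L+1)^{|A|m}\delta_0^{\,m\delta L/2}=(L+1)^{|A|m}(8Q)^{-mL}.
\]
If the conclusion fails for $f$ and $\Lambda$, this event occurs with
$R=\{a^f(\lambda):\lambda\in\Lambda\}$. There are at most $Q^{Lm}$ choices of $f$,
$2^L$ of $\Lambda$ and $2^{|A|^m}$ of $R$, so the probability of failure is at
most
\[
Q^{Lm}\,2^{L}\,2^{|A|^m}(L+1)^{|A|m}(8Q)^{-mL}
\le4^{-L}\,2^{|A|^m}(L+1)^{|A|m}<1
\]
by \eqref{eq:L}.
\end{proof}

What matters is that $\delta_0$ depends only on $Q$ and $\delta$. The size of $A$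
enters only through \eqref{eq:L}, which holds for large $L$.

\subsection*{Boxes in sets of large measure}

Let $A$ and $J$ be finite sets, $\nu_i$ $(i\in J)$ probability measures on $A$,
$\nu_J=\bigotimes_{i\in J}\nu_i$, and $\eta\in(0,1)$. A \emph{box} over $J$ is a
pair $\mathcal B=(I,(U_i)_{i\in I})$ with $I\subseteq J$, $U_i\subseteq A$ and
$\nu_i(U_i)>\eta$ for $i\in I$. A set $R\subseteq A^J$ \emph{shatters}
$\mathcal B$ if $\prod_{i\in I}U_i$ is contained in the projection of $R$ to
$A^I$. The box with $I=\emptyset$ is shattered exactly when $R\neq\emptyset$. A
product of sets of measure $\eta$ has measure $\eta^{|J|}$ and shatters only the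
empty box. We show that measure $(2\eta)^{|J|}$ already forces boxes with many
coordinates.

\begin{lemma}\label{lem:shatter}
For every $R\subseteq A^J$ we have $\nu_J(R)\le\sum\eta^{|J|-|I|}$, where the sum
is over all boxes $(I,(U_i))$ shattered by $R$.
\end{lemma}

\begin{proof}
Induction on $|J|$. If $J=\emptyset$, then $A^J$ is a single point and both sides
equal $1$ or $0$ according to whether $R$ is non-empty or empty. Let $i_0\in J$,
$J'=J\setminus\{i_0\}$, and for $a\in A$ let
$R_a=\{b\in A^{J'}:(a,b)\in R\}$. For a box $\mathcal B'=(I',(U_i))$ over $J'$ let
$D_{\mathcal B'}=\{a\in A:R_a\text{ shatters }\mathcal B'\}$. Applying the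
hypothesis to each $R_a$ and exchanging the sums,
\[
\nu_J(R)=\sum_{a\in A}\nu_{i_0}(a)\,\nu_{J'}(R_a)
\le\sum_{\mathcal B':\,D_{\mathcal B'}\neq\emptyset}
\nu_{i_0}(D_{\mathcal B'})\,\eta^{|J'|-|I'|}.
\]
To each $\mathcal B'$ in the last sum we assign a box over $J$ that is shattered by
$R$ and whose term dominates the term of $\mathcal B'$. If
$\nu_{i_0}(D_{\mathcal B'})\le\eta$, the term is at most $\eta^{|J|-|I'|}$, and we
assign $\mathcal B'$ itself; it is shattered by some $R_a$, hence by $R$. If
$\nu_{i_0}(D_{\mathcal B'})>\eta$, the term is at most
$\eta^{|J'|-|I'|}=\eta^{|J|-|I'\cup\{i_0\}|}$, and we assign the box obtained from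
$\mathcal B'$ by adding the coordinate $i_0$ with side $D_{\mathcal B'}$. It is
shattered by $R$: for $a\in D_{\mathcal B'}$ and $b\in\prod_{i\in I'}U_i$ some
element of $R_a$ projects to $b$, so $(a,b)$ lies in the projection of $R$.
Deleting the coordinate $i_0$, if present, recovers $\mathcal B'$ from the
assigned box, so the assignment is injective and the lemma follows.
\end{proof}

\begin{corollary}\label{cor:box}
Let $g\ge1$. If $\nu_J(R)\ge(2\eta)^{|J|}$ and
$2^{|J|}>(|J|+1)^g\,2^{|A|g}\,\eta^{-g}$, then $R$ shatters a box with $|I|\ge g$.
\end{corollary}

\begin{proof}
Suppose all shattered boxes have $|I|<g$. There are at most $(|J|+1)^g$ subsets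
$I\subseteq J$ of size less than $g$, each carries at most $2^{|A|g}$ boxes, and
$\eta^{|J|-|I|}\le\eta^{|J|-g}$. Lemma~\ref{lem:shatter} gives
$(2\eta)^{|J|}\le(|J|+1)^g2^{|A|g}\eta^{|J|-g}$, and dividing by $\eta^{|J|}$
contradicts the second hypothesis.
\end{proof}

\section{Proof of Proposition~\ref{prop:routes}}\label{sec:induction}

We use induction on $k$. For $k=0$ take a single hub; there is no non-empty word,
so nothing is required. Let $k\ge1$, assume the statement for $k-1$, and let $K$
and $\delta$ be given.

\subsection*{Parameters and construction}

To keep track of $S$ we treat its indicator as part of the coloring. Let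
$\mathcal Q=[K]^H\times\{0,1\}$ be the set of \emph{labels}, and
$Q=|\mathcal Q|=2K^{4d}$. A $K$-coloring of $X\times H$ together with a set
$S\subseteq X$ is the same as a \emph{labeling} $\varphi\colon X\to\mathcal Q$,
where $\varphi(x)$ consists of the coloring of $\{x\}\times H$ and a bit that is
$1$ exactly when $x\in S$. The parameters are chosen in the following order.
\begin{enumerate}
\item[1.] $\delta_0=(8Q)^{-2/\delta}$ and
$\eta=\frac12(\delta_0/Q)^{2/\delta}\in(0,1)$.
\item[2.] $\mathcal O'$ is the system of level $k-1$ given by the inductive
hypothesis for $K$ and $\eta$; its hub set is $X'$ and $M=|X'|$.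
\item[3.] $T=\mathcal Q^{X'}$ is the set of \emph{types}, $A=T\times X'$, and
$g=|T|2^M+1$.
\item[4.] $m$ is so large that $2^s>(s+1)^g2^{|A|g}\eta^{-g}$ for all integers
$s\ge\delta m/2$.
\item[5.] $C$ is so large that $L=CM$ satisfies \eqref{eq:L}.
\end{enumerate}
The density $\eta$ has to be fixed before $\mathcal O'$, so it may depend on the
number $Q$ of labels of one hub but not on the number $|T|$ of types of a copy.
This is why every loss that is exponential in $m$ below has a base depending only
on $Q$ and $\delta$.

The hub set is $X=[m]\times[C]\times X'$. The $i$-th \emph{group} is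
$W_i=\{i\}\times[C]\times X'$, of size $L$. For each $(i,c)\in[m]\times[C]$ the set
$\{(i,c)\}\times X'$ carries a copy of $\mathcal O'$, the \emph{copy $(i,c)$};
these copies supply the lines of levels less than $k$. A labeling $\varphi$ of
$X$ assigns to the copy $(i,c)$ the type $\tau_i(c)\in T$, given by
$\tau_i(c)(x)=\varphi(i,c,x)$, and defines maps
\[
f_i\colon W_i\to A,\qquad f_i(i,c,x)=(\tau_i(c),x).
\]
There are $Q^{Lm}$ labelings. Let $\pi_i\colon[L]\to W_i$ be the bijections given
by Lemma~\ref{lem:lines} for the family of all tuples $(f_1,\dots,f_m)$ that arise
from labelings, and let the lines of level $k$ be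
$(\pi_1(\lambda),\dots,\pi_m(\lambda))$, $\lambda\in[L]$. They partition $X$, and
each of them has exactly one hub in every group. This completes the definition of
the system.

Now let a $K$-coloring and a set $S\subseteq X$ with $|S|\ge\delta|X|=\delta Lm$
be given, and let $\varphi$ be the corresponding labeling. Write $\nu_i$, $\nu$
and $a(\lambda)=(a_1(\lambda),\dots,a_m(\lambda))$ for the measures and profiles
of Lemma~\ref{lem:lines}; so $a_i(\lambda)=(\tau_i(c),x)$ if
$\pi_i(\lambda)=(i,c,x)$.

\subsection*{Step 1: lines with a common label sequence}

We want identically labeled lines, by (B), and we want many of their hubs to lie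
in $S$. Let $n(\lambda)$ be the number of hubs of the line $\lambda$ in $S$, and
let $\Lambda=\{\lambda:n(\lambda)\ge\delta m/2\}$. Since the lines partition $X$,
\[
\delta Lm\le|S|=\sum_\lambda n(\lambda)\le|\Lambda|\,m+L\,\delta m/2,
\]
so $|\Lambda|\ge\delta L/2$, and $R=\{a(\lambda):\lambda\in\Lambda\}$ has
$\nu(R)\ge\delta_0^m$ by Lemma~\ref{lem:lines}.

The \emph{label sequence} of an element $((t_i,x_i))_{i\in[m]}$ of $A^m$ is
$(t_i(x_i))_{i\in[m]}\in\mathcal Q^m$; for the profile $a(\lambda)$ this is the
sequence $(\varphi(\pi_i(\lambda)))_i$ of labels along the line $\lambda$. There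
are $Q^m$ label sequences, so for some $\sigma\in\mathcal Q^m$ the set $R_\sigma$
of elements of $R$ with label sequence $\sigma$ has
$\nu(R_\sigma)\ge(\delta_0/Q)^m$. Let $J\subseteq[m]$ be the set of $i$ for which
$\sigma_i$ has bit $1$. As $R_\sigma\neq\emptyset$, some line $\lambda\in\Lambda$
has label sequence $\sigma$, and $|J|=n(\lambda)\ge\delta m/2$.

\subsection*{Step 2: a rectangle $D\times D$}

Let $R'$ be the projection of $R_\sigma$ to $A^J$; we keep only the coordinates in
$J$ so that the hubs found below lie in $S$. From
$R_\sigma\subseteq R'\times A^{[m]\setminus J}$ and $m\le\frac2\delta|J|$ we get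
\[
\nu_J(R')\ge\nu(R_\sigma)\ge(\delta_0/Q)^m\ge(\delta_0/Q)^{2|J|/\delta}
=(2\eta)^{|J|}.
\]
By the choice of $m$, Corollary~\ref{cor:box} applies: $R'$ shatters a box
$(I,(U_i))$ with $I\subseteq J$, $|I|\ge g$ and $\nu_i(U_i)>\eta$.

The sides $U_i$ mix different types, and we need one type common to two
coordinates. For $i\in I$ and $t\in T$ let $U_i(t)=\{x\in X':(t,x)\in U_i\}$. Then
\[
\eta<\nu_i(U_i)=\sum_{t\in T}\frac{|\{c:\tau_i(c)=t\}|}{C}\cdot\frac{|U_i(t)|}{M},
\]
a weighted average of the numbers $|U_i(t)|/M$. So there is a type $t_i$ that
occurs in group $i$ and has $|U_i(t_i)|>\eta M$. The pair $(t_i,U_i(t_i))$ takes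
at most $|T|2^M<|I|$ values, so there are $i_1<i_2$ in $I$ with
\[
t_{i_1}=t_{i_2}=:t,\qquad U_{i_1}(t)=U_{i_2}(t)=:D,\qquad|D|>\eta M .
\]
The box gives the following.
\begin{enumerate}
\item[($\ast$)] For all $x_1,x_2\in D$ there is a line $\lambda$ of level $k$ with
label sequence $\sigma$ such that $\pi_{i_1}(\lambda)=(i_1,c_1,x_1)$ and
$\pi_{i_2}(\lambda)=(i_2,c_2,x_2)$, where the copies $(i_1,c_1)$ and $(i_2,c_2)$
have type $t$.
\end{enumerate}
Indeed, all sides $U_i$ are non-empty, so $\prod_{i\in I}U_i$ has a point with
coordinates $(t,x_1)$ at $i_1$ and $(t,x_2)$ at $i_2$. It is the projection of an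
element of $R'$, hence of an element of $R_\sigma$, which is a profile
$a(\lambda)$ with label sequence $\sigma$. Reading ($\ast$) at the coordinate
$i_1$ gives $t(x_1)=\sigma_{i_1}$ for every $x_1\in D$, and $\sigma_{i_1}$ has bit
$1$ because $i_1\in J$. Hence:
\begin{enumerate}
\item[($\ast\ast$)] In every copy of type $t$, the hubs at positions in $D$ belong
to $S$.
\end{enumerate}

\subsection*{Step 3: the color words}

The type $t$ defines a $K$-coloring of the graph of $\mathcal O'$, and
$|D|\ge\eta|X'|$. The inductive hypothesis gives color words
$w_1,\dots,w_{k-1}$ and, for each non-empty ranked word over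
$y_1,\dots,y_{k-1}$, a route in $\mathcal O'$ with ends in $D$ whose steps have the
required color words; call it the \emph{model route} of the word. A model route
can be placed in any copy of type $t$, where it is a route of the new system with
the same color words. Let $w_k$ be the color word of the $k$-step from position
$i_1$ to position $i_2$ on a line of level $k$ with label sequence $\sigma$. Such
lines exist, the word is non-empty, and it is determined by
$\sigma_{i_1},\dots,\sigma_{i_2}$, so it is the same for all such lines.

\subsection*{Step 4: the routes}

Let $w$ be a non-empty ranked word over $y_1,\dots,y_k$. If $y_k$ does not occur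
in $w$, place the model route of $w$ in a copy of type $t$; its ends lie in $S$ by
($\ast\ast$).

Otherwise $w=w'y_kw''$ with $w',w''$ ranked words over $y_1,\dots,y_{k-1}$, by
Lemma~\ref{lem:ranked}(ii). Let $x_1\in D$ be the last hub of the model route of
$w'$, or any element of $D$ if $w'$ is empty. Let $x_2\in D$ be the first hub of
the model route of $w''$, or any element of $D$ if $w''$ is empty. Take
$\lambda,c_1,c_2$ as in ($\ast$), put $h=(i_1,c_1,x_1)$ and $h'=(i_2,c_2,x_2)$,
and concatenate
\begin{itemize}
\item the model route of $w'$ placed in the copy $(i_1,c_1)$, which ends at $h$;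
\item the $k$-step along $\lambda$ from $h$ to $h'$, which has color word $w_k$;
\item the model route of $w''$ placed in the copy $(i_2,c_2)$, which starts at
$h'$;
\end{itemize}
omitting an outer part if its word is empty. All steps have the required color
words. The first and the last hub are at positions in $D$ in copies of type $t$,
so they lie in $S$ by ($\ast\ast$). It remains to check the conditions of
Definition~\ref{def:route}.

The two outer routes lie in different copies, since $i_1\neq i_2$. Hence all hubs
$h_0,\dots,h_\rho$ are distinct, and the steps for $w'$ are disjoint from the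
steps for $w''$. The line $\lambda$ has one hub in each group, so the $k$-step
meets the copy $(i_1,c_1)$ only at $h$, in the vertices
$v_1,\dots,v_k,\beta_k$. The steps for $w'$ lie in that copy. They have levels
less than $k$, so they do not contain $\beta_k(h)$. They contain vertices
$v_\ast$ only at their starting hubs, and $h$, the last hub of the route for
$w'$, is not a starting hub because the hubs of a route are distinct. So the steps
for $w'$ are disjoint from the $k$-step. In the same way the $k$-step meets the
copy $(i_2,c_2)$ only at $h'$, in the vertices $\alpha_k,u_k,\dots,u_1$; the steps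
for $w''$ lie in that copy, do not contain $\alpha_k(h')$, and contain vertices
$u_\ast$ only at their final hubs, none of which is the first hub $h'$. So the
concatenation is a route for $w$.

This completes the induction, and with it the proofs of
Proposition~\ref{prop:routes} and Theorem~\ref{thm:main}. \qed

\begin{remark}\label{rem:rank}
Rankedness is used only in Step~4, where it guarantees that $y_k$ occurs once. All
$k$-steps provided by ($\ast$) go from group $i_1$ to group $i_2\neq i_1$, while
steps of lower level stay inside one copy. So two of these $k$-steps cannot be
joined through steps of lower level alone, and a factor $y_kwy_k$ with all letters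
of $w$ smaller than $y_k$, the obstruction of Lemma~\ref{lem:ranked}(i), is out
of reach. A step of higher level between them leads to a fresh copy of the whole
system of level $k$, where a $k$-step with the color word $w_k$ is available
again.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CT}
Cover and Thomas, \emph{Elements of Information Theory}, 2nd ed.

\bibitem{source}
Discrete Mathematics 307 (2007), 1341--1346.
\texttt{https://github.com/ImanRezaeipour/Research}

\end{thebibliography}
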